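# Forms on orthogonal subspaces whose product has comass larger than the product of the comasses

## 1. Simple vectors, comass, and forms on orthogonal summands

Throughout, $R^N$ is Euclidean space with its standard inner product. For an orthonormal basis $e_1,\dots,e_N$ and a set $I=\{i_1<\dots<i_p\}$ of indices we write $e_I=e_{i_1}\wedge\dots\wedge e_{i_p}$. The space of $p$-vectors carries the inner product for which the $e_I$ are orthonormal; on wedge products it is given by
$$\langle x_1\wedge\dots\wedge x_p,\;y_1\wedge\dots\wedge y_p\rangle=\det(\langle x_i,y_j\rangle)_{i,j}.$$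
The space $\Lambda^pR^N$ of $p$-covectors is the dual space, with dual basis $e_I^*=e_{i_1}^*\wedge\dots\wedge e_{i_p}^*$. We write $\varphi_I=\varphi(e_I)$ and $|\varphi|^2=\sum_{|I|=p}\varphi_I^2$.

**Definition (simple vectors, Grassmannian).** A $p$-vector is simple if it has the form $v_1\wedge\dots\wedge v_p$. The Grassmannian $G(p,R^N)$ of oriented $p$-planes is identified with the set of unit simple $p$-vectors: the oriented plane with oriented orthonormal basis $v_1,\dots,v_p$ corresponds to $v_1\wedge\dots\wedge v_p$.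

*Example.* In $R^4$ the $2$-vector $e_1\wedge e_2$ is unit and simple. The $2$-vector $\eta=(e_1\wedge e_2+e_3\wedge e_4)/\sqrt2$ has norm $1$ but is not simple, because $\eta\wedge\eta=e_1\wedge e_2\wedge e_3\wedge e_4\ne0$ while $\zeta\wedge\zeta=0$ for simple $\zeta$.

**Definition (comass).** The comass of $\varphi\in\Lambda^pR^N$ is
$$\|\varphi\|^*=\sup\{\varphi(\xi):\xi\in G(p,R^N)\}.$$

The Grassmannian is compact, so the supremum is attained, and it is closed under $\xi\mapsto-\xi$, so $\|\varphi\|^*=\max|\varphi(\xi)|$. The comass is a norm; it is positive for $\varphi\neq0$ because the $e_I$ are unit simple vectors. For the same reason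
$$|\varphi_I|\le\|\varphi\|^*\ \text{ for every } I,\qquad \|\varphi\|^*\le|\varphi|\le\sqrt{\tbinom Np}\;\|\varphi\|^*. \tag{1}$$

*Example.* Let $\omega=e_1^*\wedge e_2^*+e_3^*\wedge e_4^*$ on $R^4$. Then $\omega(u\wedge v)=u_1v_2-u_2v_1+u_3v_4-u_4v_3=\langle Ju,v\rangle$ with $Ju=(-u_2,u_1,-u_4,u_3)$, and $|Ju|=|u|$. So $\omega(u\wedge v)\le1$ for orthonormal $u,v$, with equality at $e_1,e_2$. Thus $\|\omega\|^*=1$, while $|\omega|=\sqrt2$: the norm $|\omega|$ is reached at the vector $\eta$ above, which is not simple and so is not tested by the comass.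

**Definition (pullback).** A $p$-covector $\varphi$ on a subspace $V\subset R^N$ is regarded as a covector on $R^N$ through $\Pi^*\varphi$, where $\Pi:R^N\to V$ is the orthogonal projection.

*Example.* The form $e_1^*\wedge e_2^*$ on $R^2$, viewed on $R^4$, is again written $e_1^*\wedge e_2^*$ and ignores the last two coordinates.

Pullback does not change the comass. Indeed let $P$ be an oriented $p$-plane in $R^N$. Choose an orthonormal basis $v_1,\dots,v_p$ of $P$ that diagonalizes the quadratic form $v\mapsto|\Pi v|^2$ on $P$. Then the $\Pi v_i$ are mutually orthogonal of lengths at most $1$, so $\Pi v_1\wedge\dots\wedge\Pi v_p$ is $t$ times a unit simple vector of $V$ with $0\le t\le1$, or zero. Hence $|(\Pi^*\varphi)(v_1\wedge\dots\wedge v_p)|\le\|\varphi\|^*$. Planes inside $V$ give the opposite inequality. Also, restricting a form to a subspace cannot increase its comass, since fewer planes are tested.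

**Definition (product of forms on orthogonal summands).** Write $R^{m+n}=R^m\oplus R^n$ as an orthogonal sum, and let $\varphi\in\Lambda^kR^m$, $\psi\in\Lambda^lR^n$. With both pulled back, $\varphi\wedge\psi\in\Lambda^{k+l}R^{m+n}$. If $(e_i)$ and $(f_j)$ are orthonormal in $R^m$ and $R^n$, then for $|I|+|J|=k+l$
$$(\varphi\wedge\psi)(e_I\wedge f_J)=\begin{cases}\varphi_I\,\psi_J,&|I|=k,\\ 0,&\text{otherwise.}\end{cases} \tag{2}$$

*Example.* If $\omega'=f_1^*\wedge f_2^*+f_3^*\wedge f_4^*$ is a copy of $\omega$ on a second $R^4$, then $\omega\wedge\omega'$ is a $4$-form on $R^8$ with four coefficients equal to $1$, on $e_{12}\wedge f_{12}$, $e_{12}\wedge f_{34}$, $e_{34}\wedge f_{12}$, $e_{34}\wedge f_{34}$.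

If $\xi$ and $\eta$ are unit simple vectors in $R^m$ and $R^n$ at which $\varphi$ and $\psi$ reach their comasses, then $\xi\wedge\eta$ is unit simple and $(\varphi\wedge\psi)(\xi\wedge\eta)=\varphi(\xi)\psi(\eta)$. So always
$$\|\varphi\wedge\psi\|^*\ \ge\ \|\varphi\|^*\,\|\psi\|^*. \tag{3}$$

**Definition (Hodge star).** On $R^p$ with basis $e_1,\dots,e_p$, $[p]=\{1,\dots,p\}$, $I\subset[p]$, $I^c=[p]\setminus I$, let $\sigma_I=\pm1$ be the sign with $e_I\wedge e_{I^c}=\sigma_Ie_{[p]}$. The star sends $e_I$ to $\sigma_Ie_{I^c}$, and a $k$-covector $\chi$ to the $(p-k)$-covector $*\chi$ with coefficients $(*\chi)_{I^c}=\sigma_I\chi_I$.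

*Example.* On $R^3$, $*e_2^*=-e_1^*\wedge e_3^*$, because $e_2\wedge e_1\wedge e_3=-e_{[3]}$.

By definition $(*\chi)(*\xi)=\chi(\xi)$. The star maps unit simple vectors bijectively to unit simple vectors (an oriented plane goes to its oriented orthogonal complement), so it preserves the comass; clearly it also preserves $|\cdot|$.

**Definition (the constant $M$).** For $k,l\ge1$ let
$$M(k,l)=\sup\{\|\varphi\wedge\psi\|^*:\ m\ge k,\ n\ge l,\ \varphi\in\Lambda^kR^m,\ \psi\in\Lambda^lR^n,\ \|\varphi\|^*,\|\psi\|^*\le1\}.$$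

*Example.* $M(1,1)=1$; this is the case $k=l=1$ of Section 3.

By (3), $M(k,l)\ge1$. By homogeneity and (3), equality holds in (3) for all forms of degrees $k,l$ (all $m,n$) if and only if $M(k,l)=1$. Since $\varphi\wedge\psi=\pm\psi\wedge\varphi$, we have $M(k,l)=M(l,k)$.

## 2. Is the comass multiplicative?

In (3) we tested $\varphi\wedge\psi$ only on planes that split as a plane in $R^m$ plus a plane in $R^n$. There are many other $(k+l)$-planes in $R^{m+n}$, tilted between the two summands. Can a tilted plane do better? In other words: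

*Does $\|\varphi\wedge\psi\|^*=\|\varphi\|^*\|\psi\|^*$ hold for all $m,n,k,l$ and all $\varphi\in\Lambda^kR^m$, $\psi\in\Lambda^lR^n$?*

The question comes from the paper *On The Comass Of Forms-Products* (https://js.vnu.edu.vn/NST/article/download/4083/3803). We shall quote the following as Morgan's theorem: equality holds if $k\le2$, or $m-k\le2$, or $k=l=3$, or $m-k=n-l=3$.

The answer is no. There are $\varphi,\psi\in\Lambda^{16}R^{32}$ with $\|\varphi\wedge\psi\|^*\ge1.119\,\|\varphi\|^*\|\psi\|^*$. For $k=3$ and every $l\ge2197$ equality fails for some $\varphi\in\Lambda^3R^{l+3}$, $\psi\in\Lambda^lR^{l+3}$. The ratio is unbounded. The precise statements use the notation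
$$p=k+l,\qquad N=\binom pk,\qquad j=\min(k,l),\qquad Q=\sqrt{\frac{p^p}{k^kl^l}} .$$

**Theorem 1.** For $k,l\ge1$, $M(k,l)$ is attained with $m=n=k+l$, and
$$M(k,l)\ \ge\ \frac{N-1}{Q\,j^2\,p}.$$
Hence $M(16,16)>1.119$, and $M(k,l)>1$ whenever $k\ge3$ and $l\ge2197$.

**Theorem 2.**

* (a) $M(k,l)\le\sqrt{(k+l)/k}\;M(k-1,l)$ for $k\ge2$. With Morgan's theorem ($k\le2$), $M(k,l)^2\le\binom{k+l}k\big/\binom{\max(k,l)+2}2$ for $k,l\ge2$. For $k,l\ge3$ also $M(k,l)^2\le\binom{k+l}k/20$.
* (b) For $l\ge k\ge2$:
$$\frac{(ek)^{-k/2}}{2k^2}\,(k+l)^{\frac k2-1}\le M(k,l)\le\sqrt{\tfrac{2^{k-1}}{k!}}\;l^{\frac k2-1}.$$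
So for fixed $k\ge2$, $M(k,l)\asymp_kl^{(k-2)/2}$.
* (c) For all $k,l\ge2$: $\ \dfrac{\sqrt N}{2j^2p\sqrt{p+1}}\le M(k,l)\le\sqrt N$. So $M(k,l)=\sqrt{\binom{k+l}k}$ up to a factor polynomial in $k+l$.

**Corollary (the bounds $2$ in Morgan's theorem are optimal).** Fix $k\ge1$. Equality holds for all $\varphi$ of degree $k$ and all $\psi$ if and only if $k\le2$. Fix $q\ge0$. Equality holds for all $\varphi$ of codegree $m-k=q$ and all $\psi$ if and only if $q\le2$. Moreover $M$ is nondecreasing in each variable. So, with Morgan's results, $M(k,l)=1$ if $\min(k,l)\le2$ or $k=l=3$; and $M(k,l)>1$ if $\min(k,l)\ge3$ and $\max(k,l)\ge2197$, or if $\min(k,l)\ge16$.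

Only finitely many pairs $(k,l)$ are left undecided by the Corollary, and these notes do not settle them.

## 3. One-forms, simple forms, and monotonicity of $M$

The easiest case has a one-dimensional factor. It also gives the monotonicity of $M$.

**Lemma 1.** Let $\varphi$ be a $k$-covector on $V$ and $e$ a unit vector orthogonal to $V$. Then $\|\varphi\wedge e^*\|^*=\|\varphi\|^*$.

*Proof.* By (3) only $\le$ is needed. Let $P$ be a $(k+1)$-plane. The functional $e^*$ on $P$ has a kernel of dimension at least $k$, so $P$ has an orthonormal basis $v_1,\dots,v_{k+1}$ with $e^*(v_1)=\dots=e^*(v_k)=0$. In the expansion of $(\varphi\wedge e^*)(v_1\wedge\dots\wedge v_{k+1})$ as a signed sum of terms $\varphi(\text{all } v\text{'s except }v_i)\,e^*(v_i)$, only $i=k+1$ survives. The value is $\varphi(v_1\wedge\dots\wedge v_k)\,e^*(v_{k+1})$, of absolute value at most $\|\varphi\|^*$. $\square$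

Hence equality in (3) holds whenever one factor is simple: a simple $\psi$ can be written $a\,u_1^*\wedge\dots\wedge u_l^*$ with orthonormal $u_i$, it has comass $|a|$, and Lemma 1 applies $l$ times. Every $1$-form is simple, every top-degree form is simple, and so is every form of codegree one, being the star of a $1$-form. So degree $1$ and codegrees $0$ and $1$ are settled by hand, and in particular $M(1,l)=1$.

**Lemma 2.** $M(k+1,l)\ge M(k,l)$ and $M(k,l+1)\ge M(k,l)$.

*Proof.* Let $\varphi,\psi$ have degrees $k,l$ and comass at most $1$, and let $e$ be a unit vector in a new direction, orthogonal to $R^{m+n}$. Then $\varphi\wedge e^*\in\Lambda^{k+1}R^{m+1}$ has comass at most $1$ by Lemma 1, and $(\varphi\wedge e^*)\wedge\psi=\pm(\varphi\wedge\psi)\wedge e^*$ has comass $\|\varphi\wedge\psi\|^*$ by Lemma 1. Taking the supremum gives the first inequality. The second follows by symmetry. $\square$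

## 4. Tilted planes in normal form: $M(k,l)$ as the maximum of a finite sum

The purpose of this section is to replace the supremum over all dimensions and all planes by a maximum of an explicit sum with $N$ terms. The idea is that a plane in $R^m\oplus R^n$ has a basis $c_ie_i+s_if_i$, with one angle per basis vector.

For $I\subset[p]$ put $c_I=\prod_{i\in I}c_i$, $s_I=\prod_{i\in I}s_i$. For $\varphi,\chi\in\Lambda^kR^p$ and $c,s\in R^p$ with $c_i^2+s_i^2=1$ for all $i$, let
$$F(\varphi,\chi;c,s)=\sum_{|I|=k}c_I\,s_{I^c}\,\varphi_I\,\chi_I .$$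

**Lemma 3.** $M(k,l)=\max F(\varphi,\chi;c,s)$ over $\varphi,\chi\in\Lambda^kR^p$ of comass at most $1$ and all real $(c_i,s_i)$ with $c_i^2+s_i^2=1$. The value $M(k,l)$ is attained by forms with $m=n=p$.

*Proof.* The maximum exists because the comass ball in the finite-dimensional space $\Lambda^kR^p$ is compact, the circles are compact, and $F$ is continuous.

**Step 1: every value of $F$ is a value of some $\varphi\wedge\psi$ on a unit simple vector.** Let $\psi=*\chi$, placed on a second copy of $R^p$ with basis $f_1,\dots,f_p$. Then $\psi_{I^c}=\sigma_I\chi_I$ and $\|\psi\|^*=\|\chi\|^*\le1$. The vectors $c_ie_i+s_if_i$ are orthonormal, so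
$$\xi=(c_1e_1+s_1f_1)\wedge\dots\wedge(c_pe_p+s_pf_p)$$
is unit simple. Expand the product, choosing $e_i$ for $i\in I$ and $f_i$ for $i\in I^c$. The resulting word has its indices in the order $1,\dots,p$; sorting it so that the $e$'s come first is the same permutation that relates $e_I\wedge e_{I^c}$ to $e_{[p]}$, so it costs the sign $\sigma_I$:
$$\xi=\sum_{I\subset[p]}c_I\,s_{I^c}\,\sigma_I\;e_I\wedge f_{I^c}.$$
By (2),
$$(\varphi\wedge\psi)(\xi)=\sum_{|I|=k}c_Is_{I^c}\sigma_I\,\varphi_I\,\psi_{I^c}=\sum_{|I|=k}c_Is_{I^c}\,\sigma_I^2\,\varphi_I\chi_I=F(\varphi,\chi;c,s). \tag{4}$$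
So $M(k,l)\ge\max F$, using forms with $m=n=p$.

**Step 2: every value of a product is a value of $F$.** Let $\varphi\in\Lambda^kR^m$, $\psi\in\Lambda^lR^n$ have comass at most $1$, and let $\xi$ be a unit simple $p$-vector with plane $P\subset R^{m+n}$. Pulling back to larger spaces does not change comasses, so we may assume $m,n\ge p$. Let $\Pi,\Pi'$ be the projections to $R^m,R^n$. Choose an orthonormal basis $v_1,\dots,v_p$ of $P$ diagonalizing $|\Pi v|^2$ on $P$. Since $|\Pi'v|^2=|v|^2-|\Pi v|^2$, it diagonalizes $|\Pi'v|^2$ too. So the $\Pi v_i$ are mutually orthogonal, of lengths $c_i$ say, the $\Pi'v_i$ are mutually orthogonal, of lengths $s_i$, and $c_i^2+s_i^2=1$. Because $m,n\ge p$, we can choose orthonormal $e_1,\dots,e_p\in R^m$ and orthonormal $f_1,\dots,f_p\in R^n$ with $\Pi v_i=c_ie_i$ and $\Pi'v_i=s_if_i$, also when some lengths vanish. Replacing $v_1,e_1,f_1$ by their negatives if the orientation is wrong, we get $\xi=\bigwedge_i(c_ie_i+s_if_i)$.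

The value $(\varphi\wedge\psi)(\xi)$ depends only on the restrictions of $\varphi$ to the span of the $e_i$ and of $\psi$ to the span of the $f_i$, and restriction does not increase comass. With $\chi$ defined by $*\chi=\psi$ on these copies of $R^p$, (4) gives $(\varphi\wedge\psi)(\xi)=F(\varphi,\chi;c,s)\le\max F$. So $M(k,l)\le\max F$.

**Step 3: attainment.** At a maximum point of $F$, the forms $\varphi$ and $\psi=*\chi$ of Step 1 satisfy $\|\varphi\wedge\psi\|^*\ge\max F=M(k,l)$. Both then have comass exactly $1$, since otherwise rescaling would increase $F$. So $\|\varphi\wedge\psi\|^*=M(k,l)\,\|\varphi\|^*\|\psi\|^*$ with $m=n=p$. $\square$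

*Example, $k=l=1$.* Here $F=c_1s_2\varphi_1\chi_1+c_2s_1\varphi_2\chi_2$ with $|\varphi|,|\chi|\le1$, so $F\le\sum_i|\varphi_i\chi_i|\le1$, in agreement with $M(1,1)=1$.

*Example, $k=l=2$, $\varphi=\chi=\omega$.* Here $F=c_1c_2s_3s_4+s_1s_2c_3c_4$. By Cauchy–Schwarz, $F\le\sqrt{c_1^2c_2^2+s_1^2s_2^2}\,\sqrt{s_3^2s_4^2+c_3^2c_4^2}\le1$. So no tilted plane helps for $\chi=\omega$.

## 5. Euclidean norm against comass

**Bounding $F$ term by term.** A natural attempt to prove $F\le1$ starts from
$$\sum_{I\subset[p]}c_I^2s_{I^c}^2=\prod_{i=1}^p(c_i^2+s_i^2)=1 .$$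
Cauchy–Schwarz and $|\chi_I|\le\|\chi\|^*\le1$ give
$$F\le\Big(\sum_{|I|=k}c_I^2s_{I^c}^2\Big)^{1/2}\Big(\sum_{|I|=k}\varphi_I^2\chi_I^2\Big)^{1/2}\le|\varphi|\le\sqrt N, \tag{5}$$
the last step by (1). So $M(k,l)\le\sqrt N$. To conclude $F\le1$ one would need $|\varphi|\le1$, and that is false already for $\omega$, which has comass $1$ and $|\omega|=\sqrt2$. The argument stops exactly where the Euclidean norm of a form exceeds its comass. By (5), any counterexample must have $|\varphi|>1\ge\|\varphi\|^*$. So let us look for a form whose Euclidean norm is as large as possible compared with its comass.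

**Equal angles.** Take $\chi=\varphi$, so that $\varphi_I\chi_I=\varphi_I^2$ and nothing cancels, and take all angles equal. The product $c^ks^l$ with $c^2+s^2=1$ is largest at $c^2=k/p$, $s^2=l/p$, where it equals $(k/p)^{k/2}(l/p)^{l/2}=1/Q$. For $\|\varphi\|^*=1$, Lemma 3 gives $M(k,l)\ge|\varphi|^2/Q$. Therefore
$$M(k,l)\ \ge\ \frac{\rho(k,p)}{Q},\qquad \rho(k,p):=\max_{0\ne\varphi\in\Lambda^kR^p}\frac{|\varphi|^2}{(\|\varphi\|^*)^2}. \tag{6}$$
The star preserves both norms, so $\rho(k,p)=\rho(l,p)$. A counterexample follows as soon as $\rho(k,p)>Q$.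

**Two-forms do not reach $Q$.** A $2$-form on $R^p$ can be written $\sum_i\lambda_ie_{2i-1}^*\wedge e_{2i}^*$ in a suitable orthonormal basis, with at most $p/2$ terms. Then $|\varphi|^2=\sum\lambda_i^2\le\frac p2\max\lambda_i^2\le\frac p2(\|\varphi\|^*)^2$. But for $k=2$, $Q^2=(p/2)^2(1+2/l)^l\ge3(p/2)^2$ by Bernoulli's inequality, so $\rho(2,p)<Q$. This is consistent with $M(2,l)=1$.

**Powers of the Kähler form do not reach $Q$ either.** The first explicit forms one thinks of in higher even degree are $\varphi=\omega^a/a!$ on $R^{2n}$, $\omega=\sum_{i=1}^ne_{2i-1}^*\wedge e_{2i}^*$, of degree $k=2a$ with $1\le a<n$. The comass is $1$. Indeed, on a $2a$-plane $P$ choose an orthonormal basis with $\omega|_P=\sum_{i=1}^a\lambda_iv_{2i-1}^*\wedge v_{2i}^*$. Then $|\lambda_i|=|\omega(v_{2i-1}\wedge v_{2i})|=|\langle Jv_{2i-1},v_{2i}\rangle|\le1$, where $J$ is the evident isometry of $R^{2n}$ with $\omega(u\wedge v)=\langle Ju,v\rangle$. Also $\varphi(v_1\wedge\dots\wedge v_{2a})=\prod\lambda_i$, which has absolute value at most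 $1$ and equals $1$ at $e_{[2a]}$. The form has $\binom na$ coefficients equal to $1$ and the rest $0$, so $|\varphi|^2=\binom na$. This is large, but
$$F(\varphi,\varphi;c,s)=\sum_{K\subset[n],\,|K|=a}\ \prod_{i\in K}c_{2i-1}c_{2i}\prod_{i\notin K}s_{2i-1}s_{2i}\ \le\ \prod_{i=1}^n\big(|c_{2i-1}c_{2i}|+|s_{2i-1}s_{2i}|\big)\ \le\ 1$$
for all angles. The obstacle is the count of coefficients: $\binom na$ is too small compared with $Q=n^n/(a^a(n-a)^{n-a})$.

**How large may $|\varphi|^2$ be?** A form all of whose $N$ coefficients have size about $1$ has $|\varphi|^2\approx N$, and $N$ is almost $Q^2$: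

**Lemma 4.** For $k,l\ge1$, $\ \dfrac{1}{p+1}\le\dfrac N{Q^2}\le1$.

*Proof.* We have $N/Q^2=\binom pk(k/p)^k(l/p)^l$, the probability that a $\mathrm{Bin}(p,k/p)$ variable equals $k$. So it is at most $1$. The ratio of the probabilities of $i+1$ and $i$ is $\frac{(p-i)k}{(i+1)l}$. It is at least $1$ if and only if $(p-i)k\ge(i+1)(p-k)$, i.e. $pk+k\ge(i+1)p$, i.e. $i+1\le k+k/p$. As $0<k/p<1$ and $i+1$ is an integer, this means $i+1\le k$. So the probabilities increase up to $k$ and decrease afterwards, and $k$ is a mode. There are $p+1$ possible values, so the probability of the mode is at least $1/(p+1)$. $\square$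

For $k=l$, for instance, $Q=2^k$ while $N=\binom{2k}k\ge4^k/(2k+1)$. So there is an exponential amount of room: if a form with $|\varphi|^2\approx N$ had comass only polynomial in $p$, then $\rho/Q$ would be of order $N/Q\ge Q/(p+1)$ divided by a polynomial, and we would be done. The coefficients must be large everywhere and yet conspire on no simple vector. This is what random coefficients do.

## 6. A determinant–trace inequality

To bound the comass of a random form we shall compare the process indexed by planes with a much simpler one. The comparison rests on a deterministic inequality. Recall that the operator norm of a matrix is its largest singular value; for instance, $\mathrm{diag}(1,-\frac12)$ has operator norm $1$.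

**Lemma 5.** If $A$ is a real $k\times k$ matrix of operator norm at most $1$, then $\det A\ge\operatorname{tr}A-(k-1)$.

For $A=\mathrm{diag}(a,b)$ this says $ab-a-b+1=(1-a)(1-b)\ge0$.

*Proof.* Write $A=UDV^T$ with $U,V$ orthogonal and $D=\mathrm{diag}(d_1,\dots,d_k)$, $d_i\in[0,1]$. Fix $U,V$ and consider
$$f(d_1,\dots,d_k)=\det(UDV^T)-\operatorname{tr}(UDV^T)$$
on the cube $[-1,1]^k$. The determinant is $\det U\det V\prod d_i$ and the trace is linear in $d$, so $f$ is affine in each $d_i$ separately. Moving one variable at a time to an endpoint without increasing $f$, we see that $f$ is minimized at a vertex of the cube. There $D$ has diagonal entries $\pm1$ and $O=UDV^T$ is orthogonal.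

If $\det O=1$, then $\operatorname{tr}O\le k$ gives $\det O-\operatorname{tr}O\ge1-k$. If $\det O=-1$, then $O$ has the eigenvalue $-1$, because its nonreal eigenvalues come in conjugate pairs of product $1$ and its real ones are $\pm1$. The other $k-1$ eigenvalues have real part at most $1$, so $\operatorname{tr}O\le k-2$ and $\det O-\operatorname{tr}O\ge-1-(k-2)=1-k$. $\square$

## 7. Gaussian forms have small comass

A centered Gaussian process $(Z_t)_{t\in T}$ is a family of random variables all of whose finite linear combinations are centered Gaussian. *Example:* if $g$ is a standard Gaussian vector in $R^p$, then $Z_x=\langle g,x\rangle$, $x$ in the unit sphere, is such a process; $E(Z_x-Z_y)^2=|x-y|^2$ and $\sup_xZ_x=|g|$.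

We use the Sudakov–Fernique inequality (e.g. Vershynin, *High-Dimensional Probability*, Sec. 7.2; Adler–Taylor, *Random Fields and Geometry*, Thm. 2.2.3), in this form: if $Z$ and $Y$ are continuous centered Gaussian processes on a compact metric space with $E(Z_t-Z_u)^2\le E(Y_t-Y_u)^2$ for all $t,u$, then $E\sup Z\le E\sup Y$. *Example:* with $Z_x$ as above and $Y_x=2Z_x$ the hypothesis holds, and the conclusion reads $E|g|\le2E|g|$.

**Lemma 6.** $\rho(k,p)\ge(N-1)/(k^2p)$.

*Proof.* Let $\varphi=\sum_{|I|=k}g_Ie_I^*$ with independent standard Gaussian coefficients $g_I$, and let $h_1,\dots,h_k$ be independent standard Gaussian vectors in $R^p$.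

**Step 1: two processes on orthonormal frames.** For an orthonormal $k$-frame $X=(x_1,\dots,x_k)$ in $R^p$ put
$$Z_X=\varphi(x_1\wedge\dots\wedge x_k),\qquad Y_X=\sum_{i=1}^k\langle h_i,x_i\rangle .$$
Both are centered Gaussian processes, continuous on the compact space of frames. Every unit simple $k$-vector comes from a frame, so $\sup_XZ_X=\|\varphi\|^*$. The process $Y$ is linear in $X$, so its supremum is easy to bound.

**Step 2: comparing increments.** For frames $X,X'$ let $A=(\langle x_i,x'_j\rangle)$. This is the product of the transpose of a matrix with orthonormal columns and another such matrix, so its operator norm is at most $1$. The value $Z_X$ is the inner product of the Gaussian vector $(g_I)$ with the coordinates of $x_1\wedge\dots\wedge x_k$, so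
$$E\,Z_XZ_{X'}=\langle x_1\wedge\dots\wedge x_k,\;x_1'\wedge\dots\wedge x_k'\rangle=\det A,\qquad E\,Z_X^2=1 .$$
Likewise $E\,Y_XY_{X'}=\sum_i\langle x_i,x'_i\rangle=\operatorname{tr}A$ and $E\,Y_X^2=k$. Lemma 5 says $1-\det A\le k-\operatorname{tr}A$, hence
$$E(Z_X-Z_{X'})^2=2-2\det A\ \le\ 2k-2\operatorname{tr}A=E(Y_X-Y_{X'})^2 .$$

**Step 3: upper bound for the expected comass.** By Sudakov–Fernique, then Cauchy–Schwarz with $\sum|x_i|^2=k$, then $E\sqrt W\le\sqrt{EW}$,
$$E\|\varphi\|^*=E\sup_XZ_X\le E\sup_XY_X\le\sqrt k\;E\Big(\sum_{i=1}^k|h_i|^2\Big)^{1/2}\le\sqrt k\,\sqrt{kp}=k\sqrt p .$$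

**Step 4: lower bound for the expected Euclidean norm.** The variable $|\varphi|$ is $\chi_N$-distributed, i.e. it is the length of a standard Gaussian vector in $R^N$. From $E\chi_N=\sqrt2\,\Gamma(\frac{N+1}2)/\Gamma(\frac N2)$ we get
$$E\chi_N\,E\chi_{N+1}=\frac{2\,\Gamma(\frac{N+2}2)}{\Gamma(\frac N2)}=N .$$
Since $E\chi_{N+1}\le\sqrt{E\chi_{N+1}^2}=\sqrt{N+1}$,
$$(E|\varphi|)^2\ge\frac{N^2}{N+1}=N-1+\frac1{N+1}>N-1 .$$

**Step 5: combining.** By definition of $\rho=\rho(k,p)$, $|\varphi|\le\sqrt\rho\,\|\varphi\|^*$ for every outcome. Taking expectations, $\sqrt{N-1}\le\sqrt\rho\,k\sqrt p$. $\square$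

For $k=1$ the two processes have the same law, and Step 3 reads $E|g|\le\sqrt p$. Note that the lemma gives the existence of a form with large $|\varphi|/\|\varphi\|^*$, and does not exhibit it.

## 8. Degrees $16,16$ and degrees $3,l$: the proof of Theorem 1 and the Corollary

**Step 1: the general lower bound.** Attainment with $m=n=k+l$ is part of Lemma 3. Lemma 6, applied to $k$ and to $l$, and $\rho(k,p)=\rho(l,p)$ give $\rho(k,p)\ge(N-1)/(j^2p)$ with $j=\min(k,l)$. With (6),
$$M(k,l)\ge\frac{N-1}{Q\,j^2\,p}. \tag{7}$$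

**Step 2: the pair $(16,16)$.** Here $p=32$, $N=\binom{32}{16}=601080390$, $Q=\sqrt{32^{32}/16^{32}}=2^{16}$, and $j^2p=256\cdot32=2^{13}$. So
$$M(16,16)\ge\frac{601080389}{2^{29}}=\frac{601080389}{536870912}>1.119 ,$$
since $1.119\cdot536870912<600758551$. By Lemma 3 this is realized in $\Lambda^{16}R^{32}$. Unwinding the construction: there is a form $\varphi$ on $R^{32}$ such that, with $\psi=*\varphi$ on a second copy of $R^{32}$, the plane spanned by the vectors $(e_i+f_i)/\sqrt2$ gives $\varphi\wedge\psi$ a value of at least $1.119\,\|\varphi\|^*\|\psi\|^*$. The question is answered in the negative, and this counterexample uses no part of Morgan's theorem.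

**Step 3: the pairs $(3,l)$ with $l\ge2197$.** Now $p=l+3\ge2200$ and $j=3$. We have
$$Q^2=\Big(\frac p3\Big)^3\Big(1+\frac3l\Big)^l\le\Big(\frac{ep}3\Big)^3,\qquad N-1=\frac{p^3-3p^2+2p-6}6\ge\frac{p^2(p-3)}6 .$$
Squaring (7),
$$M(3,l)^2\ge\frac{p^4(p-3)^2}{36}\cdot\frac{27}{e^3p^3}\cdot\frac1{81p^2}=\frac{27}{e^3}\cdot\frac{(p-3)^2}{2916\,p}. \tag{8}$$
The function $(p-3)^2/p=p-6+9/p$ is increasing for $p>3$. At $p=2200$ it is $2197^2/2200>2193.9$, and $27/e^3>1.344$, so the right side of (8) is at least $2948/2916>1$. Thus $M(3,l)>1$ for all $l\ge2197$, and by Lemma 3 equality fails for some $\varphi\in\Lambda^3R^{l+3}$, $\psi\in\Lambda^lR^{l+3}$. The right side of (8) tends to infinity with $l$, so the ratio is unbounded.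

**Step 4: all $k\ge3$, $l\ge2197$.** By Lemma 2, $M(k,l)\ge M(3,l)>1$. This completes the proof of Theorem 1. $\square$

*Proof of the Corollary.* The "if" parts are Morgan's theorem. For $k\ge3$, $M(k,l)>1$ for $l\ge2197$ by Theorem 1, so equality fails for some $\varphi$ of degree $k$. For $q\ge3$ and $k\ge2197$ we have $M(k,q)=M(q,k)>1$, and by Lemma 3 this is attained with $\varphi\in\Lambda^kR^{k+q}$, which has codegree $m-k=q$. Monotonicity is Lemma 2. If $\min(k,l)\le2$ or $k=l=3$, Morgan's theorem and the symmetry of $M$ give $M(k,l)=1$. If $\min(k,l)\ge3$ and $\max(k,l)\ge2197$, Theorem 1 and symmetry give $M(k,l)>1$. If $\min(k,l)\ge16$, Lemma 2 gives $M(k,l)\ge M(16,16)>1$. The remaining pairs satisfy $3\le\min(k,l)\le15$ and $\max(k,l)<2197$, so they are finite in number. $\square$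

## 9. Lowering the degree by one: the upper bound in Theorem 2(a)

The aim is to bound $M(k,l)$ by $M(k-1,l)$. At a maximum of $F$, the angles $(c_i,s_i)$ satisfy critical equations strong enough to determine $\sum c_i^2$, and the coefficient of $c_i$ in $F$ is itself a sum of the same type with one degree less.

**Lemma 7.** $M(k,l)\le\sqrt{(k+l)/k}\;M(k-1,l)$ for $k\ge2$.

*Proof.* Let $(\varphi,\chi;c,s)$ attain the maximum $F=M(k,l)\ge1$ in Lemma 3.

**Step 1: the critical equations.** Fix $i$. Each term of $F$ contains exactly one of $c_i$ (if $i\in I$) and $s_i$ (if $i\notin I$). So $F=c_iA_i+s_iB_i$, where $A_i$ comes from the sets $I\ni i$, $B_i$ from the sets $I\not\ni i$, and neither depends on $(c_i,s_i)$. Lemma 3 allows all signs, so $(c_i,s_i)$ maximizes the linear function $(x,y)\mapsto xA_i+yB_i$ over the whole unit circle. The maximum of this function is the length of $(A_i,B_i)$, which is therefore $F>0$, and it is reached only in the direction of $(A_i,B_i)$. Hence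
$$(A_i,B_i)=F\cdot(c_i,s_i). \tag{9}$$

**Step 2: the sum of the $c_i^2$.** The number $c_iA_i$ is the sum of the terms of $F$ with $i\in I$. Each $I$ has $k$ elements, so $\sum_ic_iA_i=kF$. Inserting $A_i=Fc_i$ and dividing by $F$,
$$\sum_{i=1}^pc_i^2=k. \tag{10}$$
(In particular, if all angles are equal at a maximum, then $c_i^2=k/p$, the choice made in Section 5.)

**Step 3: $|A_i|\le M(k-1,l)$.** We have
$$A_i=\sum_{J\subset[p]\setminus i,\ |J|=k-1}c_J\;s_{([p]\setminus i)\setminus J}\;\varphi_{J\cup i}\,\chi_{J\cup i}.$$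
Consider the $(k-1)$-forms $\varphi(e_i,\cdot)$ and $\chi(e_i,\cdot)$ restricted to $e_i^\perp\cong R^{p-1}$. Their coefficients are $\varphi(e_i\wedge e_J)=\pm\varphi_{J\cup i}$ and $\chi(e_i\wedge e_J)=\pm\chi_{J\cup i}$ with the same sign, so the products of coefficients are $\varphi_{J\cup i}\chi_{J\cup i}$. Their comass is at most $1$, because $e_i\wedge\eta$ is unit simple whenever $\eta$ is unit simple in $e_i^\perp$. As $p-1=(k-1)+l$, $A_i$ is a sum of the type in Lemma 3 for degrees $(k-1,l)$, so $A_i\le M(k-1,l)$. Replacing $\chi(e_i,\cdot)$ by its negative gives $-A_i\le M(k-1,l)$.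

**Step 4: conclusion.** By Step 3, Cauchy–Schwarz and (10),
$$kF=\sum_ic_iA_i\le M(k-1,l)\sum_{i=1}^p|c_i|\le M(k-1,l)\sqrt p\,\Big(\sum_ic_i^2\Big)^{1/2}=M(k-1,l)\sqrt{pk},$$
that is, $M(k,l)\le\sqrt{p/k}\,M(k-1,l)$. $\square$

**Step 5: iterating down to degree $2$.** This step proves the second bound in (a). Let $k,l\ge2$. By Morgan's theorem $M(2,l)=1$. Applying Lemma 7 in degrees $k,k-1,\dots,3$,
$$M(k,l)^2\le\prod_{i=3}^k\frac{i+l}i=\frac{\binom{k+l}k}{\binom{l+2}2}, \tag{11}$$
because $\prod_{i=1}^k\frac{i+l}i=\binom{k+l}k$ and the factors $i=1,2$ have product $\frac{(l+1)(l+2)}2$. By the symmetry of $M$ the same holds with $\binom{k+2}2$ in the denominator, hence with $\binom{\max(k,l)+2}2$.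

**Step 6: iterating down to $(3,3)$.** This step proves the third bound in (a). Let $k,l\ge3$. Lowering $k$ by one costs, in the square, the factor $\frac{k+l}k=\binom{k+l}k\big/\binom{k+l-1}{k-1}$. Lowering $l$ by one costs $\frac{k+l}l=\binom{k+l}l\big/\binom{k+l-1}{l-1}$, by symmetry. In both cases the factor is the quotient of the binomial coefficients $\binom{k+l}k$ before and after the step. So the factors telescope on the way to $(3,3)$, and with $M(3,3)=1$ (Morgan),
$$M(k,l)^2\le\binom{k+l}k\Big/\binom63=\binom{k+l}k\Big/20 .$$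
This proves part (a) of Theorem 2.

## 10. Orders of growth: parts (b) and (c) of Theorem 2

**Step 1: upper bound in (b).** Let $l\ge k\ge2$. In (11) we have $i\le k\le l$, so $(i+l)/i\le2l/i$. Since $\prod_{i=3}^k\frac1i=\frac2{k!}$,
$$M(k,l)^2\le\prod_{i=3}^k\frac{i+l}i\le(2l)^{k-2}\cdot\frac2{k!}=\frac{2^{k-1}}{k!}\,l^{k-2}.$$

**Step 2: lower bound in (b).** We simplify (7) with $j=k$. Since $N\ge2$, $N-1\ge N/2$. Since $\frac{p-i}{k-i}\ge\frac pk$ for $0\le i<k$, $N\ge(p/k)^k$. Finally $Q^2=(p/k)^k(1+k/l)^l\le(ep/k)^k$. Hence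
$$M(k,l)\ge\frac{(p/k)^k}{2\,(ep/k)^{k/2}\,k^2p}=\frac{(p/k)^{k/2}e^{-k/2}}{2k^2p}=\frac{(ek)^{-k/2}}{2k^2}\,p^{\frac k2-1}.$$
For fixed $k\ge2$ the exponent $\frac k2-1$ is nonnegative and $p\ge l$, so the two bounds give $M(k,l)\asymp_kl^{(k-2)/2}$.

**Step 3: upper bound in (c).** This follows from (a), the denominator there being at least $1$. It was also obtained without Morgan's theorem in (5).

**Step 4: lower bound in (c).** Let $k,l\ge2$. Using (7), $N-1\ge N/2$, and then Lemma 4 in the form $\sqrt{N/Q^2}\ge1/\sqrt{p+1}$,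
$$M(k,l)\ge\frac{N-1}{Qj^2p}\ge\frac N{2Qj^2p}=\frac{\sqrt N}{2j^2p}\sqrt{\frac N{Q^2}}\ge\frac{\sqrt N}{2j^2p\sqrt{p+1}} .$$
Since $j\le p=k+l$, the factor between the lower and upper bounds in (c) is polynomial in $k+l$. This completes the proof of Theorem 2. $\square$
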